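\title{Bernoulli actions of type $\mathrm{III}_\lambda$ of nonamenable groups with more than one end}

\begin{abstract}
We prove that every countable nonamenable group with more than one end admits, for every $\lambda\in(0,1]$, an ergodic, essentially free, nonsingular Bernoulli action of type $\mathrm{III}_\lambda$ with nonatomic measure. The actions have a three-point base and two marginals that agree on a set of mass close to $1$, and their type survives taking the product with any ergodic probability measure preserving action. The proof uses a random set of group elements along which the Radon--Nikodym cocycle vanishes; nonamenability makes this set infinite with positive probability. Conversely, if a nonamenable group has only one end, then an ergodic nonatomic Bernoulli action whose marginals have Radon--Nikodym derivatives in a closed discrete subset of $(0,\infty)$ admits an equivalent invariant probability measure.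
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Bernoulli actions and their type}
Throughout, $G$ is a countable infinite group. Let $X_0$ be a standard Borel space and let $(\mu_h)_{h\in G}$ be mutually equivalent probability measures on $X_0$, the \emph{marginals}. The group acts on $(X,\mu)=\prod_{h\in G}(X_0,\mu_h)$ by $(g\cdot x)_h=x_{g^{-1}h}$. When this action preserves the null sets of $\mu$, we call it a \emph{nonsingular Bernoulli action}. For probability measures $\nu,\nu'\ll\kappa$ on $X_0$, the affinity $\alpha$ and the Hellinger distance $H$ are given by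
\[
\alpha(\nu,\nu')=\int\sqrt{\frac{d\nu}{d\kappa}\,\frac{d\nu'}{d\kappa}}\;d\kappa,\qquad
H^2(\nu,\nu')=\frac12\int\Big(\sqrt{\frac{d\nu}{d\kappa}}-\sqrt{\frac{d\nu'}{d\kappa}}\Big)^2d\kappa=1-\alpha(\nu,\nu').
\]
Kakutani's criterion says that the action is nonsingular if and only if
\begin{equation}\label{eq:kakutani}
\sum_{h\in G}H^2(\mu_{gh},\mu_h)<\infty\qquad\text{for every } g\in G.
\end{equation}

Let $G\curvearrowright(X,\mu)$ be any nonsingular action. Its Radon--Nikodym cocycle is $\omega(g,x)=\log\frac{d(g^{-1}\cdot\mu)}{d\mu}(x)$, which satisfies $\omega(gk,x)=\omega(g,kx)+\omega(k,x)$. The \emph{Maharam extension} is the action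
\[
g\cdot(x,s)=(g\cdot x,\ s+\omega(g,x))
\]
on $X\times\mathbb{R}$; the coordinate $s$ keeps a running total of the logarithmic change of measure along an orbit. This action preserves $d\mu(x)\,e^{-s}ds$, hence null sets, and commutes with the translations $t\cdot(x,s)=(x,s+t)$. Let $(Y,\eta)$ be the space of its ergodic decomposition, so that $L^\infty(Y)$ is the algebra of $G$-invariant functions in $L^\infty(X\times\mathbb{R})$. The translations induce an action $\mathbb{R}\curvearrowright(Y,\eta)$, Krieger's \emph{associated flow}. An ergodic action with $\mu$ nonatomic is of \emph{type $\mathrm{III}_1$} if $Y$ is a point, and of \emph{type $\mathrm{III}_\lambda$}, for $\lambda\in(0,1)$, if the associated flow is the translation action of $\mathbb{R}$ on $\mathbb{R}/(\log\lambda)\mathbb{Z}$. It is of \emph{type $\mathrm{II}_1$} if $\mu$ is equivalent to an invariant probability measure, and of \emph{type $\mathrm{III}$} if $\mu$ is not equivalent to any invariant $\sigma$-finite measure.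

The flow measures how much an invariant function can remember about $s$. If $\mu$ is invariant and ergodic, then $\omega=0$, the invariant functions are all functions of $s$, and the flow is $\mathbb{R}\curvearrowright\mathbb{R}$. If $\omega$ takes its values in $(\log\lambda)\mathbb{Z}$, then every $\log\lambda$-periodic function of $s$ is invariant, and the action is of type $\mathrm{III}_\lambda$ as soon as there are no other invariant functions.

\subsection*{Ends}
To keep $\omega$ in a lattice, the simplest plan is to use finitely many distinct marginals whose mutual densities are powers of $\lambda$. Distinct measures are at positive Hellinger distance, so \eqref{eq:kakutani} then says that $\mu_{gh}=\mu_h$ for all but finitely many $h$. Each level set $W=\{h:\mu_h=\nu\}$ is therefore \emph{almost invariant}: $|gW\mathbin{\triangle}W|<\infty$ for all $g\in G$. The group $G$ has \emph{only one end} if every almost invariant set is finite or cofinite, and \emph{more than one end} otherwise. With only one end, some level set is cofinite, $\mu$ is equivalent to an invariant measure $\nu^G$, and the plan produces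 nothing. With more than one end it is available.

As stated in \cite{survey}, every nonamenable group $G$ with more than one end admits ergodic nonsingular Bernoulli actions of type $\mathrm{III}_\lambda$ for all $\lambda\in(\lambda_0,1]$, for some $\lambda_0<1$ depending on $G$. The following question is posed there.

\medskip
\noindent\textbf{Question.} \emph{Does every nonamenable group with more than one end admit ergodic, essentially free, nonsingular Bernoulli actions with nonatomic measure of type $\mathrm{III}_\lambda$ for all $\lambda\in(0,1]$?}
\medskip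

One might expect a threshold to be unavoidable. The obvious pair of marginals, $\frac{1}{1+\lambda}(1,\lambda)$ and $\frac{1}{1+\lambda}(\lambda,1)$ on a two-point base, becomes nearly singular as $\lambda\to0$, and Example~\ref{ex:modular} shows that the resulting action can fail to be of type $\mathrm{III}_\lambda$ for small $\lambda$. But two quantities are tied together in this pair that need not be: the \emph{values} of the density of one marginal with respect to the other, which decide the type, and the \emph{mass} of the set where the density differs from $1$, which governs ergodicity. A third point in the base separates them.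

\subsection*{Results}

\begin{theorem}\label{thm:answer}
Let $G$ be a countable nonamenable group with more than one end, and let $\lambda\in(0,1]$. Then $G$ admits an ergodic, essentially free, nonsingular Bernoulli action of type $\mathrm{III}_\lambda$ with nonatomic measure.
\end{theorem}

This follows from a more precise statement. Let $\pi$ be the left regular representation, $(\pi_g\psi)(h)=\psi(g^{-1}h)$ for $\psi\in\ell^2(G)$, and put $\pi(\theta)=\sum_g\theta(g)\pi_g$ for a finitely supported probability measure $\theta$ on $G$. We use nonamenability in the form of the Kesten--Day--Hulanicki theorem: if $G$ is nonamenable, there is such a $\theta$ with $\|\pi(\theta)\|<1$. Fix such a $\theta$ and an almost invariant set $W\subset G$ that is infinite with infinite complement, and fix $p_0\in(0,1)$ with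
\begin{equation}\label{eq:p0}
\sum_{g\in G}\theta(g)\,(1-p_0)^{|W\mathbin{\triangle}gW|}>\|\pi(\theta)\|.
\end{equation}
Such a $p_0$ exists, because the left side is a finite sum that tends to $1$ as $p_0\to0$. The \emph{essential range} of a real random variable is the support of its law. We write pmp for probability measure preserving.

\begin{theorem}\label{thm:main}
Let $G$ be nonamenable and let $W,\theta,p_0$ be as above. Let $\nu_0\sim\nu_1$ be probability measures on a standard Borel space $X_0$, let $D=d\nu_1/d\nu_0$, and assume $0<\nu_0(D\neq1)<p_0$. Put $\mu_h=\nu_1$ for $h\in W$ and $\mu_h=\nu_0$ for $h\notin W$. Then $G\curvearrowright(X,\mu)=\prod_h(X_0,\mu_h)$ is nonsingular and essentially free, and $\mu$ is nonatomic. For every ergodic pmp action $G\curvearrowright(Z,\zeta)$, the diagonal action on $X\times Z$ is ergodic and its associated flow is the translation flow on $\mathbb{R}/\Gamma$, where $\Gamma$ is the closed subgroup of $\mathbb{R}$ generated by the essential range of $\log D$.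
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:main}]
Let $Z$ be a point, $X_0=\{0,1,2\}$ and $0<q<p_0$. For $\lambda<1$ take
\begin{equation}\label{eq:three}
\nu_0=\Big(1-q,\ \frac{q}{1+\lambda},\ \frac{q\lambda}{1+\lambda}\Big),\qquad \nu_1=\Big(1-q,\ \frac{q\lambda}{1+\lambda},\ \frac{q}{1+\lambda}\Big).
\end{equation}
Then $D=(1,\lambda,\lambda^{-1})$ and $\Gamma=(\log\lambda)\mathbb{Z}$. For $\lambda=1$ take $\nu_0=(1-q,\frac{4q}{5},\frac{q}{5})$ and $\nu_1=(1-q,\frac{2q}{5},\frac{3q}{5})$. Then $D=(1,\frac12,3)$. A closed subgroup of $\mathbb{R}$ is cyclic or equal to $\mathbb{R}$, and $\log2/\log3$ is irrational, so $\Gamma=\mathbb{R}$ and $\mathbb{R}/\Gamma$ is a point. In both cases $\nu_0(D\neq1)=q$.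
\end{proof}

The observation about finitely many marginals on a one-ended group extends, for nonamenable groups, to infinitely many marginals.

\begin{theorem}\label{thm:oneend}
Let $G$ be nonamenable with only one end, and let $G\curvearrowright(X,\mu)=\prod_h(X_0,\mu_h)$ be an ergodic nonsingular Bernoulli action with $\mu$ nonatomic. Assume that there is a set $Q\subset(0,\infty)$, closed and discrete in $(0,\infty)$ (for instance $Q=\lambda^{\mathbb{Z}}$), such that $d\mu_h/d\mu_e\in Q$ almost everywhere, for all $h\in G$. Then $\mu\sim\nu^G$ for a probability measure $\nu$ on $X_0$. In particular the action is of type $\mathrm{II}_1$, and not of type $\mathrm{III}$.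
\end{theorem}

\begin{corollary}\label{cor:class}
For a countable nonamenable group $G$ the following are equivalent.
\begin{enumerate}
\item[(1)] $G$ has more than one end.
\item[(2)] For some $\lambda\in(0,1)$, the group $G$ admits an ergodic nonatomic nonsingular Bernoulli action of type $\mathrm{III}_\lambda$ with $d\mu_g/d\mu_h\in\lambda^{\mathbb{Z}}$ for all $g,h\in G$.
\item[(3)] For every $\lambda\in(0,1)$, the group $G$ admits such an action, which moreover is essentially free, has a three-point base and only two distinct marginals, and stays ergodic of type $\mathrm{III}_\lambda$ after taking the product with any ergodic pmp action of $G$.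
\end{enumerate}
\end{corollary}

We do not claim that (2) implies (1) without the assumption on the derivatives $d\mu_g/d\mu_h$. Section~\ref{sec:examples} proves the conclusion of Theorem~\ref{thm:main} by hand for a free group and shows what can go wrong for other groups. Sections~\ref{sec:marked}--\ref{sec:periods} prove the theorem in a model in which the coordinates where the marginals may differ are marked, and Section~\ref{sec:unmark} removes the marks. Section~\ref{sec:oneend} treats one-ended groups and uses only Section~\ref{sec:tools}.

\section{Tools}\label{sec:tools}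

\subsection*{Periods and the associated flow}
For $\varphi\in L^\infty(\mathbb{R})$ let $\operatorname{Per}(\varphi)$ be the group of all $t\in\mathbb{R}$ with $\varphi(\cdot+t)=\varphi$ almost everywhere. It is closed, because $t\mapsto\int\varphi(s+t)\psi(s)\,ds$ is continuous for every $\psi\in L^1(\mathbb{R})$. For a closed subgroup $\Gamma$, we call $\varphi$ \emph{$\Gamma$-periodic} if $\Gamma\subset\operatorname{Per}(\varphi)$; these functions form $L^\infty(\mathbb{R}/\Gamma)$. The support of a law on $\mathbb{R}$ is the smallest closed set of full measure. So the group $\Gamma$ of Theorem~\ref{thm:main} contains $\log D(y)$ for almost every $y$, and it is contained in every closed subgroup with this property.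

\begin{lemma}\label{lem:flow}
Let $G\curvearrowright(X,\mu)$ be a nonsingular action.
\begin{enumerate}
\item[(a)] Let $\Gamma\subset\mathbb{R}$ be a closed subgroup with $\omega(g,x)\in\Gamma$ for all $g$ and almost all $x$. Then $(x,s)\mapsto\varphi(s)$ is invariant under the Maharam extension for every $\Gamma$-periodic $\varphi$. If all bounded invariant functions are of this form, then the action is ergodic and its associated flow is the translation flow on $\mathbb{R}/\Gamma$.
\item[(b)] Let $R\colon X\to(0,\infty)$ be measurable. The measure $R\mu$ is invariant if and only if $R(gx)=e^{-\omega(g,x)}R(x)$ almost everywhere, for all $g$. In that case $(x,s)\mapsto s+\log R(x)$ is invariant, and the action is not of type $\mathrm{III}_\lambda$ for any $\lambda\in(0,1]$.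
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For almost every $x$ we have $\varphi(s+\omega(g,x))=\varphi(s)$ for almost every $s$, and Fubini's theorem gives invariance. If $f\in L^\infty(X)$ is invariant, then $(x,s)\mapsto f(x)$ is invariant, so $f(x)=\varphi(s)$ almost everywhere and $f$ is constant. The algebra of invariant functions is $L^\infty(\mathbb{R}/\Gamma)$ with the translation action.

(b) We have $g^{-1}\cdot(R\mu)=(R\circ g)\,(g^{-1}\cdot\mu)=(R\circ g)\,e^{\omega(g,\cdot)}\mu$, which gives the equivalence and the invariance of $s+\log R(x)$. The bounded invariant function $\arctan(s+\log R(x))$ is fixed by no nonzero translation, whereas in type $\mathrm{III}_\lambda$ some nonzero translation fixes all invariant functions.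
\end{proof}

If $G\curvearrowright(Z,\zeta)$ is pmp, the cocycle of the diagonal action on $X\times Z$ is $\omega(g,x)$, so its Maharam extension is $g(x,z,s)=(gx,gz,s+\omega(g,x))$.

\subsection*{Mixing and random subsets}
A pmp action of an infinite group $H$ is \emph{mixing} if $\langle f\circ g,f'\rangle\to0$ as $g\to\infty$ in $H$ for all $f,f'$ in the space $L^2_0$ of square integrable functions of mean zero. Then the measure of $N\cap g^{-1}N$ tends to the square of the measure of $N$. For $p\in(0,1)$ let $\Omega$ be the space of subsets of $G$, with $G$ acting by left translation, and let $\beta_p$ be the law of the random subset that contains each $h\in G$ independently with probability $p$.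

\begin{lemma}\label{lem:mixing}
\begin{enumerate}
\item[(a)] Let $(X,\mu)=\prod_{h\in G}(X_0,\mu_h)$, and let $H\le G$ be an infinite subgroup with $\mu_{gh}=\mu_h$ for all $g\in H$, $h\in G$. Then $H\curvearrowright(X,\mu)$ is pmp and mixing.
\item[(b)] If $G\curvearrowright(\Omega',\beta')$ is mixing and $G\curvearrowright(Z,\zeta)$ is ergodic and pmp, then $G\curvearrowright\Omega'\times Z$ is ergodic. In particular mixing actions are ergodic.
\item[(c)] The action $G\curvearrowright(\Omega,\beta_p)$ is pmp, mixing and essentially free, and $\beta_p$ is nonatomic. If $x\mapsto S(x)$ is an equivariant map from a nonsingular action $G\curvearrowright(X,\mu)$ to $\Omega$ that sends $\mu$ to $\beta_p$, then $G\curvearrowright(X,\mu)$ is essentially free and $\mu$ is nonatomic.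
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $f,f'\in L^2_0$ depend only on the coordinates in a finite set $A$, then $f\circ g$ depends only on the coordinates in $g^{-1}A$, which is disjoint from $A$ unless $g\in AA^{-1}$. So $\langle f\circ g,f'\rangle=0$ for all but finitely many $g$, and such functions are dense in $L^2_0$.

(b) Decompose $L^2(\Omega'\times Z)=L^2(Z)\oplus\big(L^2_0(\Omega')\otimes L^2(Z)\big)$ into invariant subspaces. On the second one, $\langle f\circ g,f'\rangle\to0$ for elementary tensors and then, by density, for all $f,f'$. An invariant $f$ has $\langle f\circ g,f\rangle=\|f\|^2$, so it vanishes. Hence invariant functions lie in $L^2(Z)$ and are constant.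

(c) Mixing is (a). A point of $\Omega$ has mass at most $\max(p,1-p)^n$ for every $n$. Let $g\neq e$. Choose pairwise disjoint pairs $\{h_i,g^{-1}h_i\}$, $i\ge1$, by picking $h_i$ outside $A\cup gA$, where $A$ is the finite set already used. If $gS=S$, then $S$ contains both or neither element of each pair. These events are independent of probability $p^2+(1-p)^2<1$, so $\{S:gS=S\}$ is null. Finally $gx=x$ implies $gS(x)=S(x)$, and an atom of $\mu$ would give an atom of $\beta_p$.
\end{proof}

We also use the \emph{mass transport principle}: if $G\curvearrowright(B,m)$ is pmp and $t\colon B\times G\to[0,\infty]$ is measurable, then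
\begin{equation}\label{eq:mtp}
\int\sum_{k\in G}t(\xi,k)\,dm(\xi)=\int\sum_{k\in G}t(k^{-1}\xi,k)\,dm(\xi).
\end{equation}
This is the invariance of $m$ applied term by term. If $\xi$ sends the mass $t(\xi,k)$ to $k\xi$, the left side is the expected mass sent and the right side is the expected mass received.

\section{Two marginals: the cocycle and three examples}\label{sec:examples}

Let $W\subset G$ be almost invariant, let $\nu_0\sim\nu_1$ be probability measures on $X_0$ with $D=d\nu_1/d\nu_0$, and let $\mu_h=\nu_{1_W(h)}$, where $1_W$ is the indicator function of $W$. Put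
\[
\Delta_g=W\mathbin{\triangle}g^{-1}W=\{h\in G: 1_W(gh)\neq1_W(h)\}.
\]
It is a finite set with $|\Delta_g|=|W\mathbin{\triangle}gW|$, since $g\Delta_g=gW\mathbin{\triangle}W$. Since $(g^{-1}x)_h=x_{gh}$, the measure $g^{-1}\cdot\mu$ is the product of the $\mu_{gh}$, and it differs from $\mu$ only in the coordinates $h\in\Delta_g$. So the action is nonsingular, with
\begin{equation}\label{eq:omega}
\omega(g,x)=\sum_{h\in\Delta_g}\sigma_h\log D(x_h),\qquad \sigma_h=1_W(gh)-1_W(h)\in\{1,-1\}.
\end{equation}
In particular $\omega(g,x)\in\Gamma$ almost everywhere, with $\Gamma$ as in Theorem~\ref{thm:main}. By Lemma~\ref{lem:flow}(a), the task is to show that every invariant function of the Maharam extension is a $\Gamma$-periodic function of $s$. In examples, the inclusion $\Delta_{gk}\subset\Delta_k\cup k^{-1}\Delta_g$ reduces almost invariance to generators.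

\begin{example}[the free group]\label{ex:free}
Let $G$ be free on $a,b$ and let $W$ be the set of reduced words with last letter $a$. It contains all $a^n$, $n\ge1$, and no power of $b$. Left multiplication by a letter $c$ changes the last letter of $h$ only if $h=e$ or $h=c^{-1}$. For $c=b$ none of $e,b,b^{-1}$ lies in $W$, so $\Delta_b=\emptyset$. For $c=a$ we have $e\notin W$, $a\in W$ and $a^{-1}\notin W$, so $\Delta_a=\{e\}$. Thus
\[
\omega(b^n,x)=0,\qquad \omega(a,x)=\log D(x_e).
\]
Let $F(x,s)$ be bounded and invariant. The proof has two moves. First, for almost every $s$ the function $F(\cdot,s)$ is invariant under $\langle b\rangle$, which acts on $(X,\mu)$ in a mixing way by Lemma~\ref{lem:mixing}(a); so $F(x,s)=\varphi(s)$. Second, invariance under $a$ reads $\varphi(s+\log D(x_e))=\varphi(s)$, so $\log D(y)\in\operatorname{Per}(\varphi)$ for almost every $y$, and $\Gamma\subset\operatorname{Per}(\varphi)$. The action is ergodic with associated flow $\mathbb{R}/\Gamma$, for every pair $\nu_0\sim\nu_1$.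
\end{example}

The example uses an infinite subgroup that stabilizes $W$. The next two examples have none, and there the conclusion can fail. Both use the following test. Let $\alpha=\alpha(\nu_0,\nu_1)$. By \eqref{eq:omega} and independence, $\int e^{\omega(g,x)/2}\,d\mu(x)=\alpha^{|\Delta_g|}$. Suppose that
\begin{equation}\label{eq:test}
\sum_{g\in G}\alpha^{|\Delta_g|}<\infty.
\end{equation}
Then $\sum_ge^{\omega(g,x)/2}<\infty$ almost everywhere, so $R(x)=\sum_ge^{\omega(g,x)}$ is finite almost everywhere. The cocycle identity gives $R(kx)=\sum_ge^{\omega(gk,x)-\omega(k,x)}=e^{-\omega(k,x)}R(x)$. By Lemma~\ref{lem:flow}(b), the action is not of type $\mathrm{III}_\lambda$ for any $\lambda\in(0,1]$.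

\begin{example}[an amenable group]\label{ex:Z}
Let $G=\mathbb{Z}$ and $W=\{0,1,2,\dots\}$. Then $|\Delta_n|=|n|$, and \eqref{eq:test} holds whenever $\nu_0\neq\nu_1$. So Theorem~\ref{thm:main} has no analogue for $\mathbb{Z}$, however small $\nu_0(D\neq1)$ is.
\end{example}

\begin{example}[marginals that are far apart]\label{ex:modular}
Let $G=\langle c,d\mid c^2=d^3=e\rangle=\mathbb{Z}/2*\mathbb{Z}/3$, which contains a free group of rank two and so is nonamenable. Every $g\in G$ has a unique normal form $g_1\cdots g_n$ whose letters alternate between $\{c\}$ and $\{d,d^2\}$. Let $W$ be the set of normal forms with last letter $c$. Left multiplication by $d$ preserves $W$, and left multiplication by $c$ changes membership in $W$ only at $e$ and $c$, so $W$ is almost invariant; it is infinite with infinite complement. For $g=g_1\cdots g_n$ and $1\le j\le n-1$, the element $h_j=g_n^{-1}\cdots g_{j+1}^{-1}$ lies in $W$ if and only if $g_{j+1}=c$, while $gh_j=g_1\cdots g_j$ lies in $W$ if and only if $g_j=c$. Exactly one of these holds, so $|\Delta_g|\ge n-1$, and the stabilizer of $W$ is finite. There are at most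 $2\cdot2^{(n+1)/2}$ normal forms of length $n$, so \eqref{eq:test} holds when $\alpha\sqrt2<1$. For the two-point marginals of Section~\ref{sec:intro}, $\alpha=2\sqrt\lambda/(1+\lambda)\to0$ as $\lambda\to0$, so they fail for small $\lambda$. For the marginals \eqref{eq:three}, in contrast, $\alpha\ge1-q$ for every $\lambda$.
\end{example}

In general, then, we need a substitute for $\langle b\rangle$. By \eqref{eq:omega}, $\omega(g,x)=0$ whenever $D(x_h)=1$ for the finitely many $h\in\Delta_g$. If $D=1$ on most of $X_0$, this happens often. The elements $g$ for which it happens form a set that depends on $x$ and is not a subgroup, but it has enough structure to run the two moves of Example~\ref{ex:free}.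

\section{The marked model and a random substitute for the stabilizer}\label{sec:marked}

From here to Section~\ref{sec:unmark}, $G,W,\theta,p_0$ are as in Theorem~\ref{thm:main}. We first treat base spaces with a distinguished point $0$ on which the two marginals agree. Let $L$ be a standard Borel space of \emph{labels}, let $\rho_0\sim\rho_1$ be probability measures on $L$ with $D=d\rho_1/d\rho_0$, and let $0<p\le p_0$. Put
\[
X_0=\{0\}\sqcup L,\qquad \nu_i=(1-p)\delta_0+p\rho_i,\qquad (X,\mu)=\prod_{h\in G}(X_0,\nu_{1_W(h)}).
\]
With $D(0)=1$ we have $D=d\nu_1/d\nu_0$, and \eqref{eq:omega} holds.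

\begin{theorem}\label{thm:marked}
Assume $\rho_0(D=1)>0$ and $\rho_0\neq\rho_1$, and let $\Gamma$ be the closed subgroup generated by the essential range of $\log D$. Then $G\curvearrowright(X,\mu)$ is nonsingular and essentially free, and $\mu$ is nonatomic. Let $G\curvearrowright(Z,\zeta)$ be an ergodic pmp action. A function $F\in L^\infty(X\times Z\times\mathbb{R})$ is invariant under $g(x,z,s)=(gx,gz,s+\omega(g,x))$ if and only if $F(x,z,s)=\varphi(s)$ almost everywhere for a $\Gamma$-periodic $\varphi$. Hence $G\curvearrowright X\times Z$ is ergodic, with associated flow the translation flow on $\mathbb{R}/\Gamma$.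
\end{theorem}

This already answers the Question with a four-point base: on $L=\{1,2,3\}$ take $\rho_0=\frac{(1,\lambda,1)}{2+\lambda}$, $\rho_1=\frac{(\lambda,1,1)}{2+\lambda}$, with $D=(\lambda,\lambda^{-1},1)$, or $\rho_0=\frac{(4,1,1)}{6}$, $\rho_1=\frac{(2,3,1)}{6}$, with $D=(\frac12,3,1)$. The factor $Z$ costs nothing in the proof and is what lets us pass to general base spaces in Section~\ref{sec:unmark}.

Let $S(x)=\{h:x_h\neq0\}$ be the set of marked coordinates. The map $x\mapsto S(x)$ is equivariant and sends $\mu$ to $\beta=\beta_p$, because both marginals give mass $1-p$ to $0$. Lemma~\ref{lem:mixing}(c) gives freeness and nonatomicity. Given $S(x)=S$, the labels are independent, and $\mu=\int P_S\,d\beta(S)$ with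
\[
P_S=\prod_{h\in S}\rho_{1_W(h)}\times\prod_{h\notin S}\delta_0 .
\]
Thus $X$ sits over the pmp system $\Omega$, and all the nonsingularity is in the fibers. Put $B=\Omega\times Z$, $m=\beta\times\zeta$, $\xi(x,z)=(S(x),z)$, and $P_\xi=P_S\times\delta_z$ for $\xi=(S,z)$. Then $\mu\times\zeta=\int P_\xi\,dm(\xi)$, and $G\curvearrowright(B,m)$ is ergodic by Lemma~\ref{lem:mixing}.

The substitute for the stabilizer of $W$ is
\[
C(S)=\{g\in G: S\cap\Delta_g=\emptyset\}=\{g\in G: 1_W(gh)=1_W(h)\text{ for all }h\in S\},
\]
and $C(\xi)=C(S)$ for $\xi=(S,z)$. It contains $e$, and $\beta(g\in C(S))=(1-p)^{|\Delta_g|}$.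

\begin{lemma}\label{lem:C}
Let $\xi=(S,z)\in B$ and $k\in C(\xi)$. Then
\begin{enumerate}
\item[(a)] $C(k\xi)=C(\xi)k^{-1}$; in particular $k^{-1}\in C(k\xi)$ and $|C(k\xi)|=|C(\xi)|$;
\item[(b)] $\omega(k,x)=0$ whenever $S(x)=S$;
\item[(c)] $k$ maps $P_\xi$ to $P_{k\xi}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $g\in C(kS)$ if and only if $1_W(gkh)=1_W(kh)$ for all $h\in S$. Since $1_W(kh)=1_W(h)$ on $S$, this says $gk\in C(S)$. (b) All $h\in\Delta_k$ have $x_h=0$, and $D(0)=1$. (c) The coordinate $(kx)_{kh}=x_h$ has law $\rho_{1_W(h)}=\rho_{1_W(kh)}$ if $h\in S$, and $\delta_0$ otherwise.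
\end{proof}

By (a), the pairs $(\xi,k\xi)$ with $k\in C(\xi)$ form an equivalence relation on $B$, a subrelation of the orbit relation; by (b) and (c), it lifts to $X\times Z$ with vanishing cocycle. It is useful only where its classes are infinite. Let
\[
\Omega_\infty=\{S:|C(S)|=\infty\},\qquad B_\infty=\Omega_\infty\times Z.
\]
The next lemma is the only place where nonamenability and the smallness of $p$ enter. If the sets $C(S)$ were finite, they would on average be almost invariant under the support of $\theta$, and the spectral gap forbids this.

\begin{lemma}\label{lem:infinite}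
$\beta(\Omega_\infty)>0$.
\end{lemma}

\begin{proof}
Suppose that $C(S)$ is finite for almost every $S$. Fix $g\in G$ and let $t(S,k)=1/|C(S)|$ if $k\in C(S)$ and $g\in C(kS)$, and $t(S,k)=0$ otherwise. For $k\in C(S)$, Lemma~\ref{lem:C}(a) says that $g\in C(kS)$ if and only if $gk\in C(S)$. So the mass sent by $S$ is
\[
\sum_kt(S,k)=\frac{|C(S)\cap gC(S)|}{|C(S)|}=\frac{\langle\pi_g1_{C(S)},1_{C(S)}\rangle}{\|1_{C(S)}\|_2^2}.
\]
For the mass received, Lemma~\ref{lem:C}(a) shows that $k\in C(k^{-1}S)$ if and only if $k^{-1}\in C(S)$, and that then $|C(k^{-1}S)|=|C(S)|$. So $t(k^{-1}S,k)=1/|C(S)|$ if $k^{-1}\in C(S)$ and $g\in C(S)$, and it is $0$ otherwise. The mass received by $S$ is thus $1$ if $g\in C(S)$ and $0$ otherwise, with expectation $(1-p)^{|\Delta_g|}$. Apply \eqref{eq:mtp} and average over $g$ with weights $\theta(g)$: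
\[
\sum_g\theta(g)(1-p)^{|\Delta_g|}=\int\frac{\langle\pi(\theta)1_{C(S)},1_{C(S)}\rangle}{\|1_{C(S)}\|_2^2}\,d\beta(S)\le\|\pi(\theta)\|.
\]
As $1-p\ge1-p_0$, this contradicts \eqref{eq:p0}.
\end{proof}

Both hypotheses are needed. The expectation of $|C(S)|$ is $\sum_g(1-p)^{|\Delta_g|}$, which is finite for every $p$ in Example~\ref{ex:Z}, and for $(1-p)\sqrt2<1$ in Example~\ref{ex:modular}.

In Example~\ref{ex:free}, mixing came from letting $b^n\to\infty$. Now the elements must be chosen in $C(\xi)$, and we will also need $g\xi$ to avoid a given bad set. This is a Poincar\'e recurrence statement for the subrelation.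

\begin{lemma}\label{lem:rec}
Let $U\subset B$ be measurable. For almost every $\xi\in B_\infty\setminus U$, the set $\{g\in C(\xi):g\xi\notin U\}$ is infinite.
\end{lemma}

\begin{proof}
For $\xi\in B_\infty$ let $n(\xi)$ be the cardinality of this set, and let $V=\{\xi\in B_\infty:1\le n(\xi)<\infty\}$. Let $t(\xi,g)=1/n(\xi)$ if $\xi\in V$, $g\in C(\xi)$ and $g\xi\notin U$, and $t(\xi,g)=0$ otherwise. Every point sends mass at most $1$, so by \eqref{eq:mtp} almost every point receives finite mass. Let $\xi\in V\setminus U$ and $k\in C(\xi)$. By Lemma~\ref{lem:C}(a), $g\mapsto gk$ is a bijection from $C(k\xi)$ onto $C(\xi)$, so $k\xi\in B_\infty$ and $n(k\xi)=n(\xi)$; hence $k\xi\in V$. Also $k^{-1}\in C(k\xi)$ and $k^{-1}(k\xi)=\xi\notin U$. So $t(k\xi,k^{-1})=1/n(\xi)$ for each of the infinitely many $k\in C(\xi)$, and $\xi$ receives infinite mass. Therefore $m(V\setminus U)=0$. Since $g=e$ gives $n(\xi)\ge1$ on $B_\infty\setminus U$, we get $n=\infty$ almost everywhere there.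
\end{proof}

Finally we need the analogue of the generator $a$: an element that changes the measure and still leads from $\Omega_\infty$ to $\Omega_\infty$. This is the only place where we use that $W$ is infinite with infinite complement.

\begin{lemma}\label{lem:escape}
We have $\sup_g|\Delta_g|=\infty$. For almost every $S\in\Omega_\infty$ there is $g\in G$ with $gS\in\Omega_\infty$ and $g\notin C(S)$.
\end{lemma}

\begin{proof}
A nonempty bounded subset $O$ of a Hilbert space has a unique center, the minimizer of $r(v)=\sup_{o\in O}\|v-o\|$: the parallelogram law gives $r(\frac{v+w}{2})^2\le\frac12r(v)^2+\frac12r(w)^2-\frac14\|v-w\|^2$, so minimizing sequences are Cauchy and two minimizers coincide. Left translation preserves the affine space $1_W+\ell^2(G)$, because $W$ is almost invariant, and acts on it by isometries for the $\ell^2$ distance. The orbit of $1_W$ consists of the functions $1_{gW}$, with $\|1_{gW}-1_W\|_2^2=|\Delta_g|$. If $|\Delta_g|$ were bounded, the center of this orbit would be fixed by all translations, hence a constant $c$ with $1_W-c\in\ell^2(G)$. Then $c=1$ because $W$ is infinite,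 and $c=0$ because $G\setminus W$ is infinite, which is absurd.

Choose $g_n$ with $|\Delta_{g_n}|\to\infty$; then $g_n\to\infty$ in $G$. Let $N$ be the set of $S\in\Omega_\infty$ for which no $g$ as in the statement exists. If $S\in N\cap g_n^{-1}N$, then $g_nS\in\Omega_\infty$, so $g_n\in C(S)$. Hence $\beta(N\cap g_n^{-1}N)\le(1-p)^{|\Delta_{g_n}|}\to0$. By mixing, the left side tends to $\beta(N)^2$, so $\beta(N)=0$.
\end{proof}

For finite $W$ the lemma fails. If $S\cap W\neq\emptyset$, every $g\in C(S)$ has $gS\cap W\neq\emptyset$ through a point of $S\cap W$, so $g\in WW^{-1}$ and $C(S)$ is finite. Thus $S,gS\in\Omega_\infty$ forces $S\cap W=\emptyset=S\cap g^{-1}W$, that is, $g\in C(S)$.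

\section{Invariant functions forget the labels}\label{sec:labels}

Fix an invariant $F\in L^\infty(X\times Z\times\mathbb{R})$. Treating real and imaginary parts separately and rescaling, we may assume that $F$ is a real Borel function with $|F|\le1$. Let $\bar F(\xi,s)=\int F(\cdot,s)\,dP_\xi$ be its fiber average. The following is the first move of Example~\ref{ex:free}, carried out conditionally on $\xi$.

\begin{lemma}\label{lem:labels}
$F(x,z,s)=\bar F(\xi(x,z),s)$ for almost every $(x,z,s)$ with $\xi(x,z)\in B_\infty$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:C}(b), for each $g$ we have $F(gx,gz,s)=F(x,z,s)$ for almost every $(x,z,s)$ with $g\in C(S(x))$. By Fubini's theorem and the countability of $G$, for almost every $s$ the function $f=F(\cdot,\cdot,s)$ has this property: for $m$-almost every $\xi$ and all $g\in C(\xi)$, we have $f\circ g=f$ $P_\xi$-almost everywhere. Fix such an $s$ and put $\bar f(\xi)=\int f\,dP_\xi$. By Lemma~\ref{lem:C}(c), for such $\xi$ and $g$,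
\[
\bar f(g\xi)=\int f\circ g\,dP_\xi=\bar f(\xi).
\]
So $f_0(x,z)=f(x,z)-\bar f(\xi(x,z))$ also satisfies $f_0\circ g=f_0$ $P_\xi$-almost everywhere. Moreover $|f_0|\le2$ and $\int f_0\,dP_\xi=0$ for every $\xi$. We must show that $v(\xi)=\int f_0^2\,dP_\xi$ vanishes almost everywhere on $B_\infty$.

The plan is to write $v(\xi)=\int f_0\cdot(f_0\circ g)\,dP_\xi$ and to replace $f_0$ by a function of finitely many labels, so that the two factors become independent when $g$ is far from $e$. For a finite set $A\subset G$, let $f_A(x,z)$ be obtained from $f_0$ by keeping $z$ and the coordinates $(x_h)_{h\in A}$ and integrating the coordinates outside $A$ against $P_{S(x)}$. Since $P_S$ is a product measure, the restriction of $f_A$ to the fiber over $\xi$ is the conditional expectation of $f_0$ under $P_\xi$ given $(x_h)_{h\in A}$. Hence $|f_A|\le2$ and $\int f_A\,dP_\xi=0$ for every $\xi$, and by martingale convergence $\epsilon_A(\xi)=\int(f_0-f_A)^2\,dP_\xi$ tends to $0$ for every $\xi$ along a sequence of finite sets exhausting $G$.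

Let $\varepsilon>0$ and choose $A$ such that $U=\{\epsilon_A>\varepsilon\}$ has $m(U)\le\varepsilon$. The approximation is needed both over $\xi$ and over $g\xi$, and Lemma~\ref{lem:rec} provides this: for almost every $\xi\in B_\infty\setminus U$ there is $g\in C(\xi)$ with $g\xi\notin U$ and $g\notin AA^{-1}$, that is, $g^{-1}A\cap A=\emptyset$. Under $P_\xi$, the function $f_A$ depends only on $(x_h)_{h\in A}$, and $f_A\circ g$ depends only on $((gx)_h)_{h\in A}=(x_{g^{-1}h})_{h\in A}$. These are independent, so $\int f_A\cdot(f_A\circ g)\,dP_\xi=0$. Writing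
\[
f_0\cdot(f_0\circ g)-f_A\cdot(f_A\circ g)=(f_0-f_A)\cdot(f_0\circ g)+f_A\cdot\big((f_0-f_A)\circ g\big)
\]
and using the Cauchy--Schwarz inequality and Lemma~\ref{lem:C}(c), we obtain
\[
v(\xi)=\int f_0\cdot(f_0\circ g)\,dP_\xi\le2\sqrt{\epsilon_A(\xi)}+2\sqrt{\epsilon_A(g\xi)}\le4\sqrt\varepsilon.
\]
Since $v\le4$ on $U$, we get $\int_{B_\infty}v\,dm\le4\sqrt\varepsilon+4\varepsilon$. Let $\varepsilon\to0$. The set where the identity of the lemma fails is measurable and has null sections for almost every $s$, so it is null.
\end{proof}

\section{Periods, and the proof of Theorem~\ref{thm:marked}}\label{sec:periods}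

Fix $g\in G$. The Maharam extension preserves null sets and $\xi(gx,gz)=g\,\xi(x,z)$. So invariance of $F$ and Lemma~\ref{lem:labels}, applied at the point $g(x,z,s)$, give
\begin{equation}\label{eq:pull}
F(x,z,s)=\bar F\big(g\xi,\,s+\omega(g,x)\big)\quad\text{for almost every }(x,z,s)\text{ with }g\xi\in B_\infty,
\end{equation}
where $\xi=\xi(x,z)$. The second move of Example~\ref{ex:free} exploits that, over $B_\infty$, the left side does not depend on the labels while $\omega(g,x)$ does.

\begin{lemma}\label{lem:periods}
For almost every $\xi\in B_\infty$, the function $\bar F(\xi,\cdot)$ is $\Gamma$-periodic.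
\end{lemma}

\begin{proof}
By \eqref{eq:pull}, Lemma~\ref{lem:labels} and Fubini's theorem, almost every $\xi=(S,z)\in B_\infty$ has the following property: for all $g$ with $g\xi\in B_\infty$ and $P_S$-almost every $x$,
\begin{equation}\label{eq:link}
\bar F\big(g\xi,\,\cdot+\omega(g,x)\big)=\bar F(\xi,\cdot)\quad\text{almost everywhere on }\mathbb{R}.
\end{equation}
By Lemma~\ref{lem:escape} we may also assume that there is $g$ with $g\xi\in B_\infty$ and $J=S\cap\Delta_g\neq\emptyset$. Under $P_S$ we have $\omega(g,x)=\sum_{h\in J}\sigma_h\log D(x_h)$, where the labels $x_h$, $h\in J$, are independent, each with law $\rho_0$ or $\rho_1$. As $\rho_0(D=1)>0$ and $\rho_1\sim\rho_0$, each event $\{D(x_h)=1\}$ has positive probability.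

With positive probability $D(x_h)=1$ for all $h\in J$; then $\omega(g,x)=0$, and \eqref{eq:link} yields $\bar F(g\xi,\cdot)=\bar F(\xi,\cdot)$. So \eqref{eq:link} says that $\omega(g,x)\in\operatorname{Per}(\bar F(\xi,\cdot))$ for $P_S$-almost every $x$. Fix $h_0\in J$. The event that $D(x_h)=1$ for all $h\in J\setminus\{h_0\}$ has positive probability and is independent of $x_{h_0}$, and on it $\omega(g,x)=\pm\log D(x_{h_0})$. Hence $\log D(y)$ lies in the closed group $\operatorname{Per}(\bar F(\xi,\cdot))$ for $\rho_0$-almost every $y$, and this group contains $\Gamma$.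
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:marked}]
Nonsingularity, freeness and nonatomicity were shown in Sections~\ref{sec:examples} and~\ref{sec:marked}. By Lemma~\ref{lem:flow}(a), it remains to show that $F$ is a $\Gamma$-periodic function of $s$.

So far we know $F$ only over $B_\infty$; ergodicity of $B$ spreads this knowledge. Let $B'\subset B_\infty$ be a measurable set, conull in $B_\infty$, on which the conclusion of Lemma~\ref{lem:periods} holds. By Lemma~\ref{lem:infinite}, $m(B')>0$, so $G\cdot B'$ is conull in $B$. For $\xi\in G\cdot B'$ let $\gamma(\xi)$ be the first element, in a fixed enumeration of $G$, with $\gamma(\xi)\xi\in B'$, and put $\Phi(\xi,s)=\bar F(\gamma(\xi)\xi,s)$. Then $\Phi(\xi,\cdot)$ is $\Gamma$-periodic. Apply \eqref{eq:pull} with $g=\gamma(\xi)$ on each of the countably many sets where $\gamma$ is constant. Since $\omega(g,x)\in\Gamma$ almost everywhere,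
\[
F(x,z,s)=\Phi\big(\xi,s+\omega(\gamma(\xi),x)\big)=\Phi(\xi,s)\quad\text{almost everywhere.}
\]
For every $k\in G$, invariance of $F$ now gives $\Phi(\xi,s)=\Phi(k\xi,s+\omega(k,x))=\Phi(k\xi,s)$ almost everywhere. So for almost every $s$ the function $\Phi(\cdot,s)$ is $G$-invariant on the ergodic space $B$, hence equal almost everywhere to $\varphi(s)=\int\Phi(\xi,s)\,dm(\xi)$. As an average of $\Gamma$-periodic functions, $\varphi$ is $\Gamma$-periodic by Fubini's theorem.
\end{proof}

\section{Removing the marks: proof of Theorem~\ref{thm:main}}\label{sec:unmark}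

In the setting of Theorem~\ref{thm:main} one is tempted to mark exactly the coordinates where $D(x_h)\neq1$. Then no marked label has $D=1$, and \eqref{eq:link} only shows that differences $\omega(g,x)-\omega(g,x')$ are periods. For the marginals \eqref{eq:three}, each marked label contributes $\pm\log\lambda$, so these differences lie in $2(\log\lambda)\mathbb{Z}$, which is too small. The remedy is to mark, in addition and at random, a few coordinates where $D(x_h)=1$. The strict inequality $\nu_0(D\neq1)<p_0$ leaves room for this. The values at the unmarked coordinates form a pmp Bernoulli action, which we absorb into $Z$.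

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Nonsingularity, formula \eqref{eq:omega} and $\omega\in\Gamma$ are in Section~\ref{sec:examples}. Let $E=\{D=1\}$. The measures $\nu_0,\nu_1$ agree on $E$, so $q=\nu_0(X_0\setminus E)=\nu_1(X_0\setminus E)\in(0,p_0)$. The equivariant map $x\mapsto\{h:x_h\notin E\}$ sends $\mu$ to $\beta_q$, and Lemma~\ref{lem:mixing}(c) gives freeness and nonatomicity.

Let $\kappa=\nu_0|_E/(1-q)$, choose $p\in(q,p_0]$, and put $L=X_0$ and $\rho_i=p^{-1}(\nu_i-(1-p)\kappa)$. On $E$ we have $\nu_i|_E=(1-q)\kappa$, so $\rho_i|_E=\frac{p-q}{p}\kappa$; off $E$ we have $\rho_i=\nu_i/p$. Thus $\rho_i$ is a positive measure of mass $\frac{p-q}{p}+\frac qp=1$, equivalent to $\nu_i$, and $d\rho_1/d\rho_0=D$. Hence $\rho_0(D=1)=\frac{p-q}{p}>0$, $\rho_0\neq\rho_1$ as $q>0$, and the group $\Gamma$ is unchanged.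

Let $(\tilde X,\tilde\mu)$ be the marked model built from $L,\rho_0,\rho_1,p$, with cocycle $\tilde\omega$, and let $Z'=(E,\kappa)^G\times Z$, which is ergodic and pmp by Lemma~\ref{lem:mixing}(a),(b). Define $\Psi\colon\tilde X\times E^G\to X$ by
\[
\Psi(x,w)_h=\begin{cases}x_h&\text{if }x_h\in L,\\ w_h&\text{if }x_h=0.\end{cases}
\]
The map $\Psi$ applies the same rule in each coordinate, so it is equivariant. Its $h$-th coordinate has law $p\rho_{1_W(h)}+(1-p)\kappa=\nu_{1_W(h)}$, so $\Psi$ sends $\tilde\mu\times\kappa^G$ to $\mu$. Also $D(\Psi(x,w)_h)=D(x_h)$, since $D(w_h)=1=D(0)$; by \eqref{eq:omega}, $\omega(g,\Psi(x,w))=\tilde\omega(g,x)$. If $F\in L^\infty(X\times Z\times\mathbb{R})$ is invariant, then $(x,w,z,s)\mapsto F(\Psi(x,w),z,s)$ is an invariant function on $\tilde X\times Z'\times\mathbb{R}$. By Theorem~\ref{thm:marked} it equals $\varphi(s)$ almost everywhere, with $\varphi$ $\Gamma$-periodic. As $\Psi$ is measure preserving, $F(x,z,s)=\varphi(s)$ almost everywhere. Lemma~\ref{lem:flow}(a) concludes the proof.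
\end{proof}

\section{Groups with one end}\label{sec:oneend}

With infinitely many marginals, the Hellinger distances in \eqref{eq:kakutani} can be small without being zero, so the level sets of $h\mapsto\mu_h$ need not be almost invariant. We therefore work at a fixed point $y$ of the base, where the densities take values in $Q$ and cannot move by small amounts across a gap of $Q$. One-endedness then gives a limit at infinity, and the spectral gap turns convergence into square summability.

For any function $f$ on $G$ write $(gf)(h)=f(g^{-1}h)$. Let $\theta$ be finitely supported with $\|\pi(\theta)\|<1$, let $K$ be its support and $c=(1-\|\pi(\theta)\|)^{-1}$. For $\psi\in\ell^2(G)$ we have $c^{-1}\|\psi\|_2\le\|\psi-\pi(\theta)\psi\|_2\le\sum_g\theta(g)\|\psi-g\psi\|_2$. The Cauchy--Schwarz inequality and $\sum_g\theta(g)^2\le1$ give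
\begin{equation}\label{eq:gap}
\|\psi\|_2^2\le c^2\sum_{g\in K}\|\psi-g\psi\|_2^2.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:oneend}]
Let $D_h=d\mu_h/d\mu_e$ and $f_y(h)=\sqrt{D_h(y)}$ for $y\in X_0$. By \eqref{eq:kakutani}, for every $g$,
\begin{equation}\label{eq:energy}
\int\|f_y-gf_y\|_2^2\,d\mu_e(y)=2\sum_hH^2(\mu_h,\mu_{g^{-1}h})<\infty.
\end{equation}
So for almost every $y$ the function $f=f_y$ takes values in $\sqrt Q=\{\sqrt r:r\in Q\}$, has $f(e)=1$, and satisfies $f-gf\in\ell^2(G)$ for all $g$. Fix such a $y$.

\emph{Step 1: $f$ has a limit at infinity.} Let $r\in(0,\infty)\setminus\sqrt Q$ and $A_r=\{h:f(h)>r\}$. Since $\sqrt Q$ is closed in $(0,\infty)$, the distance $d_r$ from $r$ to $\sqrt Q$ is positive. If $h\in A_r\mathbin{\triangle}gA_r$, then $f(h)$ and $f(g^{-1}h)$ lie on different sides of $r$, so $|f(h)-f(g^{-1}h)|\ge2d_r$. As $f-gf\in\ell^2(G)$, the set $A_r\mathbin{\triangle}gA_r$ is finite. Since $G$ has only one end, $A_r$ is finite or cofinite. Let $u=u(y)\in[0,\infty]$ be the supremum of the $r\notin\sqrt Q$ with $A_r$ cofinite, with $\sup\emptyset=0$. The sets $A_r$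 decrease in $r$, so $A_r$ is cofinite for $r<u$ and finite for $r>u$. A discrete set is countable, so the admissible $r$ are dense in $(0,\infty)$, and $f(h)\to u$ as $h\to\infty$. This density is the only use of discreteness.

\emph{Step 2: $f-u\in\ell^2(G)$, with a bound.} If $\tau\colon\mathbb{R}\to\mathbb{R}$ is $1$-Lipschitz and $\tau\circ f$ is finitely supported, then \eqref{eq:gap} gives
\[
\|\tau\circ f\|_2^2\le c^2\mathcal{E}(y),\qquad \mathcal{E}(y)=\sum_{g\in K}\|f_y-gf_y\|_2^2<\infty.
\]
Suppose $u=\infty$. For $n\ge1$ take $\tau(t)=\min(t,n)-n$. Then $\tau\circ f$ is finitely supported and $|\tau(f(e))|=n-1$, so $(n-1)^2\le c^2\mathcal{E}(y)$ for all $n$, which is impossible. So $u<\infty$. For $\delta>0$ take $\tau(t)=\max(|t-u|-\delta,0)$; again $\tau\circ f$ is finitely supported. Letting $\delta\to0$, monotone convergence gives $\|f-u\|_2^2\le c^2\mathcal{E}(y)$.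

\emph{Step 3: the measure $\nu$.} The function $y\mapsto u(y)$ is measurable as a pointwise limit. Integrating Step 2 and using \eqref{eq:energy},
\[
\sum_h\big\|\sqrt{D_h}-u\big\|_{L^2(\mu_e)}^2\le c^2\int\mathcal{E}\,d\mu_e<\infty.
\]
Hence $\sqrt{D_h}\to u$ in $L^2(\mu_e)$, and $\|u\|_{L^2(\mu_e)}=1$ because $\|\sqrt{D_h}\|_{L^2(\mu_e)}=1$. So $\nu=u^2\mu_e$ is a probability measure with $\nu\ll\mu_h$ for all $h$ and $\sum_hH^2(\mu_h,\nu)<\infty$.

\emph{Step 4: $\nu^G\ll\mu$.} This is Kakutani's theorem; since we only know $\nu\ll\mu_h$, we recall the argument. Let $G_1\subset G_2\subset\cdots$ be finite sets with union $G$, and $R_n(x)=\prod_{h\in G_n}\sqrt{d\nu/d\mu_h}\,(x_h)$. Then $\|R_n\|_{L^2(\mu)}=1$, and for $n<n'$,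
\[
\langle R_n,R_{n'}\rangle=\prod_{h\in G_{n'}\setminus G_n}\big(1-H^2(\mu_h,\nu)\big)\ge1-\sum_{h\notin G_n}H^2(\mu_h,\nu)\longrightarrow1 .
\]
So $R_n$ converges in $L^2(\mu)$ to some $R_\infty$, and $R_n^2\to R_\infty^2$ in $L^1(\mu)$. If a set $N$ depends only on the coordinates in $G_j$, then $\int_NR_n^2\,d\mu=\nu^G(N)$ for $n\ge j$. Hence $\nu^G=R_\infty^2\,\mu$.

\emph{Step 5: equivalence.} Let $N=\{R_\infty=0\}$. Since $\nu^G$ is invariant, $\nu^G(gN)=0$, so $gN\subset N$ up to a $\mu$-null set, for every $g$. Thus $N$ is invariant, and it is not conull since $\nu^G\neq0$. By ergodicity $\mu(N)=0$, so $\mu\sim\nu^G$, an invariant nonatomic probability measure.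
\end{proof}

The action in Theorem~\ref{thm:oneend} is automatically essentially free: $\nu$ is not a point mass because $\nu^G$ is nonatomic, so some Borel set $E$ has $0<\nu(E)<1$, and Lemma~\ref{lem:mixing}(c) applies to $x\mapsto\{h:x_h\in E\}$ on $(X,\nu^G)$.

\begin{proof}[Proof of Corollary~\ref{cor:class}]
If (1) holds, apply Theorem~\ref{thm:main} to the marginals \eqref{eq:three}, whose mutual densities take values in $\{1,\lambda,\lambda^{-1}\}$; this gives (3). Statement (2) is a special case of (3). Assume (2) and suppose that $G$, which is infinite, has only one end. Theorem~\ref{thm:oneend} with $Q=\lambda^{\mathbb{Z}}$ gives an invariant probability measure equivalent to $\mu$, and by Lemma~\ref{lem:flow}(b) the action is not of type $\mathrm{III}_\lambda$. This contradiction proves (1).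
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Nonsingular Bernoulli Actions: A Survey}, \texttt{https://github.com/aptikuis/Website}.

\end{thebibliography}
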